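# Valleys of the stochastic heat equation at the critical level $-\frac{1}{24}$

## 1. The case $\alpha=0$: dimension two at the level $e^{-t/24}$

Let $\xi$ be space-time white noise on $\mathbb R_+\times\mathbb R$. The stochastic heat equation (SHE) is
$$\partial_t\mathcal Z=\tfrac12\partial_x^2\mathcal Z+\xi\mathcal Z ,$$
understood in the Itô, mild sense: $\mathcal Z(t,x)=\int p_t(x-y)\mathcal Z(0,y)\,dy+\int_0^t\!\int p_{t-r}(x-y)\mathcal Z(r,y)\,\xi(dr,dy)$, with $p_t$ the heat kernel of $\frac12\partial_x^2$. Throughout, the initial data are deterministic and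
$$0<\underline a:=\inf_x\mathcal Z(0,x)\le\sup_x\mathcal Z(0,x)=:\bar b<\infty ;$$
we call such data admissible. $\mathcal Z$ is the version continuous on $t>0$. Its logarithm is the Cole–Hopf solution of the KPZ equation $\partial_t\mathcal H=\frac12\partial_x^2\mathcal H+\frac12(\partial_x\mathcal H)^2+\xi$.

Let $U$ be the solution from $U(0,\cdot)\equiv1$ with the same noise. Solutions are integrals of the initial data against a nonnegative kernel (Section 4), so
$$\underline a\,U\le\mathcal Z\le\bar b\,U. \tag{1.1}$$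
The law of $U$ is invariant under spatial shifts. More precisely, a spatial shift of the noise by $h\ne0$ shifts $U$ by $h$, and this shift of white noise is measure preserving and mixing, hence ergodic.

At time $T$ the typical size of $U$ is $e^{-T/24}$, up to factors $e^{O(T^{1/3})}$. A valley is a place where $U$ is smaller. The basic quantitative fact concerns a single point.

**Proposition A (sharp flat lower tail).** For every $\varepsilon>0$ there is $s_\varepsilon$ such that for $s\ge s_\varepsilon$, $T\ge s^{15}$,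
$$e^{-(\frac13+\varepsilon)s^3}\le P\big(U(T,0)\le e^{-T/24-sT^{1/3}}\big)\le e^{-(\frac13-\varepsilon)s^3}.$$

It is proved in Section 7, without any use of the present section. Here we need only crude consequences.

**Definition (macroscopic Hausdorff dimension, Barlow–Taylor).** For $E\subset\mathbb R^2$ put $S_n=[-e^n,e^n]^2\setminus[-e^{n-1},e^{n-1}]^2$, and for $\rho>0$ let
$$\nu^n_\rho(E)=\inf\sum_i\big(\ell(Q_i)/e^n\big)^\rho ,$$
the infimum over all covers of $E\cap S_n$ by squares $Q_i$ with integer lower-left corners and side lengths $\ell(Q_i)\ge1$. Then $\operatorname{Dim}_{\mathbb H}(E)=\inf\{\rho>0:\sum_{n\ge1}\nu^n_\rho(E)<\infty\}$.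

The dimension ignores everything below unit scale: only which unit squares are touched matters, up to constants. Covering $S_n$ by unit squares costs at most $Ce^{(2-\rho)n}$, so $\operatorname{Dim}_{\mathbb H}\le2$ always.

**Example (a ray).** Let $E=\{(t,0):t>1\}$. Unit squares cost at most $Ce^{n}e^{-\rho n}$, summable for $\rho>1$. Conversely, any cover of $E\cap S_n$ has $\sum_i\ell(Q_i)\ge e^n-e^{n-1}$, so $\nu^n_1\ge1-e^{-1}$. By the next remark, $\operatorname{Dim}_{\mathbb H}(E)=1$.

**Remark (on lower bounds).** In a cover put $\lambda_i=\ell(Q_i)/e^n\ge e^{-n}$. If some $\lambda_i>1$, then $\sum_i\lambda_i^\rho\ge1$. Otherwise all $\lambda_i\le1$ and $\sum_i\lambda_i^\rho$ is nonincreasing in $\rho$. Hence, if $\nu^n_{\rho}(E)\ge c>0$ for infinitely many $n$, then for every $\rho'\le\rho$ we have $\nu^n_{\rho'}(E)\ge\min(c,1)$ for those $n$, the series diverges, and $\operatorname{Dim}_{\mathbb H}(E)\ge\rho$.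

We measure valleys in stretched coordinates: time is $e^t$ and space is $e^{2t/3}x$. For $\alpha\ge0$ let, with $t>1$ and $x\in\mathbb R$,
$$E_\alpha=\big\{(t,x):\mathcal Z(e^t,e^{2t/3}x)\le e^{-e^t/24-\alpha(e^t\log t)^{1/3}}\big\},$$
$$\tilde E_\alpha=\big\{(t,x):\mathcal Z(e^t,e^{2\lfloor t\rfloor/3}x)\le e^{-e^t/24-\alpha(e^t\log t)^{1/3}}\big\}.$$
In $\tilde E_\alpha$ the spatial scale is frozen on unit time intervals; its role will appear in Section 2. Both sets decrease as $\alpha$ increases. What is $\operatorname{Dim}_{\mathbb H}(E_\alpha)$?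

**Lemma 1 (one line of time).** For every $\alpha\ge0$, a.s. $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge1$ and $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\ge1$.

*Proof.* Take $s_1\ge s_{1/10}$ with $\bar be^{-s_1}\le1$, and then $t_1>1$ so large that $T_1=e^{t_1}\ge s^{15}$ for $s=\alpha(\log t_1)^{1/3}+s_1$. Proposition A gives
$$P\big(\bar b\,U(T_1,0)\le e^{-T_1/24-\alpha(T_1\log t_1)^{1/3}}\big)\ge P\big(U(T_1,0)\le e^{-T_1/24-sT_1^{1/3}}\big)>0 ,$$
since $\bar be^{-s_1T_1^{1/3}}\le1$. Let $\mathsf h=e^{2t_1/3}$ for $E_\alpha$ and $\mathsf h=e^{2\lfloor t_1\rfloor/3}$ for $\tilde E_\alpha$, and let $F_l$ be the event that $\bar b\,U(T_1,\mathsf hl)\le e^{-T_1/24-\alpha(T_1\log t_1)^{1/3}}$, $l\in\mathbb Z$. On $F_l$ the point $(t_1,l)$ lies in the set, by (1.1). $F_l$ is $F_0$ translated by the $l$-th power of an ergodic shift, and $p_1:=P(F_0)>0$. By Birkhoff's theorem, a.s. for large $n$ at least $\frac12p_1e^n$ integers $l$ with $e^{n-1}<l<e^n-1$ satisfy $F_l$ (note $1-e^{-1}>\frac12$).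 So at least $\frac12p_1e^n$ unit squares $[\lfloor t_1\rfloor,\lfloor t_1\rfloor+1)\times[l,l+1)$ contain a point of the set in $S_n$. A square of side $\ell\ge1$ meets at most $\ell+2\le3\ell$ of them, so any cover has $\sum_i3\ell_i\ge\frac12p_1e^n$, that is, $\sum_i\lambda_i\ge p_1/6$. Thus $\nu^n_1\ge p_1/6$ for large $n$, and the remark applies. $\square$

**Lemma 2 (the case $\alpha=0$).** Almost surely $\operatorname{Dim}_{\mathbb H}(E_0)=2$.

*Proof.* Let $G=\{(t,x):t>1,\ \bar b\,U(e^t,e^{2t/3}x)\le e^{-e^t/24}\}\subset E_0$. Apply Proposition A with $\varepsilon=\frac1{10}$ and a fixed $s\ge\max(s_{1/10},1)$: for all large $T$ we have $\bar be^{-sT^{1/3}}\le1$, so $P(\bar b\,U(T,0)\le e^{-T/24})\ge c_0:=e^{-s^3/2}$. By stationarity $P((t,x)\in G)\ge c_0$ for all large $t$ and all $x$.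

Let $R_n=(e^{n-1},e^n]\times[0,e^n]\subset S_n$ and $f_n=|G\cap R_n|/|R_n|\in[0,1]$. By Fubini $Ef_n\ge c_0$ for large $n$; as $f_n\le1$, $P(f_n\ge c_0/2)\ge c_0/2$. By Fatou's lemma for the complements, $P(f_n\ge c_0/2\text{ infinitely often})\ge c_0/2$.

Shift the noise by one unit in space. The slice of $G$ at time $t$ is translated by $e^{-2t/3}<1$, so $|G\cap R_n|$ changes by at most $2e^n$ and $f_n$ by at most $2e^n/|R_n|\to0$. So $\limsup_nf_n$ is invariant under an ergodic shift, hence a.s. constant. It is at least $c_0/2$ with positive probability, hence a.s.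

Any cover of $E_0\cap S_n$ has $\sum_i\ell_i^2\ge|G\cap R_n|$, so $\nu_2^n(E_0)\ge(1-e^{-1})f_n$. This is at least a fixed positive constant for infinitely many $n$, a.s. By the remark $\operatorname{Dim}_{\mathbb H}(E_0)\ge2$. $\square$

What changes when $\alpha>0$? The probability that a given $(t,x)$ lies in $E_\alpha$ is now, by Proposition A with $T=e^t$ and $s=\alpha(\log t)^{1/3}$,
$$t^{-\mathfrak u+o(1)},\qquad \mathfrak u:=\frac{\alpha^3}3 . \tag{1.2}$$
So the area fraction tends to $0$, and the proof of Lemma 2 gives nothing. We must count unit squares, and a unit square can be touched even if the set has tiny area in it.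

## 2. Area against unit squares, and the shear $x\mapsto e^{2t/3}x$

For such initial data, Ghosal & Yi '21 show that the valleys are monofractal: for each fixed $\gamma>0$, the set $\{(t,x):\mathcal Z(\gamma\log t,x)\le e^{\beta\gamma\log t}\}$ ($t>1$, $x\in\mathbb R$) has a.s. dimension $2$ if $0>\beta>-\frac1{24}$ and $1$ if $\beta<-\frac1{24}$. At the critical value, the source "Fractal Geometry of the KPZ equation" states the following.

**Conjecture.** For each admissible initial datum there is a constant $C>0$, depending on the datum, such that for every $\alpha\in[0,C^{-1/3}]$, a.s. $\operatorname{Dim}_{\mathbb H}(E_\alpha)=2-C\alpha^3$.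

**A first count.** By (1.2), a unit square at height $t\approx e^n$ is touched with probability about $e^{-\mathfrak un}$, if we think of it as one point. Then $S_n$ contains about $e^{n(2-\mathfrak u)}$ touched unit squares, and the dimension should be $2-\mathfrak u=2-\frac13\alpha^3$. This is the conjectured form, with $C=\frac13$.

**Where it stops.** The count treats a unit square as one cell. At a fixed time $t$ this is right: the slice $x\in[x_0,x_0+1)$ is a physical interval of length $e^{2t/3}=T^{2/3}$, the correlation length at time $T=e^t$. But as $t$ runs through $[t_0,t_0+1)$, the physical position $e^{2t/3}x_0$ moves by $(e^{2/3}-1)e^{2t_0/3}|x_0|$, that is, across order $|x_0|$ correlation lengths. A unit square at height $x_0\approx e^n$ explores about $e^n$ cells. If these were independent, it would be touched with probability about $\min(1,e^n\cdot e^{-\mathfrak un})$. For $\mathfrak u<1$ all squares are touched. For $\mathfrak u>1$ there are about $e^{n(3-\mathfrak u)}$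 touched squares. For instance, $\mathfrak u=\frac12$ gives $\frac32$ by the first count and $2$ by the second. Freezing the spatial scale, as in $\tilde E_\alpha$, removes the motion and restores the first count. Lemma 1 supplies the floor $1$ in both cases. The second count is what we prove.

**Theorem 1.** For each $\alpha\ge0$, a.s.
$$\operatorname{Dim}_{\mathbb H}(E_\alpha)=\max\{1,\min\{2,\,3-\tfrac{\alpha^3}3\}\}=:\mathsf D(\alpha).$$
That is: $2$ if $\alpha^3\le3$; $3-\alpha^3/3$ if $3\le\alpha^3\le6$; $1$ if $\alpha^3\ge6$. Since $E_\alpha$ decreases in $\alpha$ and $\mathsf D$ is continuous, this holds a.s. simultaneously for all $\alpha\ge0$.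

**Theorem 2 (corrected statement).** For each $\alpha\ge0$, a.s. $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)=\max\{1,2-\frac{\alpha^3}3\}$.

**Corollary (disproof).** For any $C>0$ and any $\alpha\in(0,\min(C^{-1/3},3^{1/3})]$, a.s. $\operatorname{Dim}_{\mathbb H}(E_\alpha)=2\ne2-C\alpha^3$. So no $C$ works, for any admissible initial datum: the conjecture is false.

The corollary is immediate from Theorem 1. By Theorem 2, the conjectured form is true for the frozen set, with the universal constant $C=\frac13$, on all of $[0,C^{-1/3}]$.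

There are four tasks. The tail: Proposition A (Sections 5–7). The upper bounds: a unit square is a union of boxes, and the infimum of $U$ over a box must have the same tail exponent as a single point (Sections 8 and 9). The lower bounds need cells at distance much larger than $T^{2/3}$ to be nearly independent (Section 10). Finally, one low cell must touch many unit squares; this uses the shear in our favor (Sections 11–13). The disproof uses only Proposition A, Sections 10–13 and $\operatorname{Dim}_{\mathbb H}\le2$, not Sections 8 and 9.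

## 3. Two counting bounds for covers

This section is deterministic. It says which patterns of touched unit squares force dimension $1+v$ or $2-2\beta$.

**Lemma 3 (full rows).** Let $v\in(0,1)$, $\kappa>0$, $N_1=\lfloor e^{nv}\rfloor$. Suppose that $N_1$ consecutive intervals of equal length $D\ge e^n/(4N_1)$ lie in $[\frac12e^n,e^n-1]$, that an integer $b$ is picked in each, and that there is an interval $J\subset[0,e^n]$ of length $\kappa e^n$ such that $E$ meets every $[b,b+1)\times[l,l+1)$, $b$ picked, $l\in\mathbb Z$, $[l,l+1)\subset J$. Then for $n\ge n_0(\kappa)$, $\nu^n_{1+v}(E)\ge\min(1,\kappa/72)$.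

*Proof.* These unit squares lie in $S_n$ up to their boundary, because $e^{n-1}<\frac12e^n$. For $n$ large there are at least $\frac12\kappa e^nN_1$ of them, each containing a point to be covered. Let squares of sides $\ell_i=\lambda_ie^n$ cover; we may assume $\lambda_i\le1$. A square with time projection $[\tau,\tau+\ell]$ can meet row $b$ only if $b\in(\tau-1,\tau+\ell]$. This interval has length $\ell+1$ and meets at most $\frac{\ell+1}D+2\le2(\frac\ell D+1)$ of the intervals of length $D$. In each picked row the square meets at most $\ell+2\le3\ell$ of the unit squares. So $\sum_i6\ell_i(\frac{\ell_i}D+1)\ge\frac12\kappa e^nN_1$. Divide by $e^nN_1$ and use $DN_1\ge e^n/4$: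
$$\sum_i6\lambda_i\Big(4\lambda_i+\frac1{N_1}\Big)\ge\frac\kappa2 .$$
Since $\frac1{N_1}\le2e^{-nv}\le2\lambda_i^v$ and $\lambda_i\le\lambda_i^v$, the left side is at most $36\sum_i\lambda_i^{1+v}$. $\square$

**Lemma 4 (one point per block).** Let $\beta\in(0,1)$, $D=\lfloor e^{\beta n}\rfloor$, and partition $[\frac12e^n,e^n]^2$ into half-open blocks of side $D$ starting at its lower-left corner, discarding incomplete ones. If $E$ meets each full block contained in $\{t\le e^n-1\}$, then for $n\ge n_0(\beta)$, $\nu^n_{2-2\beta}(E)\ge\frac1{160}$.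

*Proof.* There are at least $e^{2n}/(16D^2)$ such blocks for $n$ large. A square of side $\ell$ meets at most $(\frac\ell D+2)^2\le2\frac{\ell^2}{D^2}+8$ blocks. So for a cover with all $\lambda_i\le1$, $\sum_i(2\lambda_i^2+8D^2e^{-2n})\ge\frac1{16}$. Put $\rho=2-2\beta$. Since $D^2e^{-2n}\le e^{-n\rho}\le\lambda_i^\rho$ and $\lambda_i^2\le\lambda_i^\rho$, we get $10\sum_i\lambda_i^\rho\ge\frac1{16}$. $\square$

**Example.** One unit square in each block of side $\lfloor e^{\beta n}\rfloor$ of $[\frac12e^n,e^n]^2$, for every $n$, gives a set of dimension exactly $2-2\beta$: there are at most $Ce^{2n-2\beta n}$ unit squares in $S_n$, so the unit cover costs $Ce^{n(2-2\beta-\rho)}$, and Lemma 4 gives the lower bound.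

## 4. Propagators and the Airy formula

Extend $\xi$ to $\mathbb R\times\mathbb R$. Letters $C,c$ denote universal positive constants that may change from line to line. "Noise on $[\sigma,\tau]$" means on $[\sigma,\tau]\times\mathbb R$. We use the following facts.

- **(I1)** (Alberts–Khanin–Quastel, J. Stat. Phys. 154 (2014); positivity: Mueller 1991, Moreno Flores 2014.) There is a continuous nonnegative field $Z(\sigma,y;\tau,x)$, $\sigma<\tau$, a.s. strictly positive for each fixed argument, solving SHE in $(\tau,x)$ from $\delta_y$ at time $\sigma$ and depending on the noise on $[\sigma,\tau]$. It satisfies Chapman–Kolmogorov, $Z(\sigma,y;\tau,x)=\int Z(\sigma,y;r,z)Z(r,z;\tau,x)dz$; $EZ(\sigma,y;\tau,x)=p_{\tau-\sigma}(x-y)$; invariance in law under space-time shifts and under time reversal $Z(\sigma,y;\tau,x)\to Z(-\tau,x;-\sigma,y)$. The law of $Z(\sigma,y;\tau,x)/p_{\tau-\sigma}(x-y)$ depends only on $\tau-\sigma$. The $L^2$ chaos expansion has $n$-th kernel $\prod_{i=0}^np_{t_{i+1}-t_i}(x_{i+1}-x_i)$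 on ordered times $\sigma<t_1<\dots<t_n<\tau$, with $(t_0,x_0)=(\sigma,y)$, $(t_{n+1},x_{n+1})=(\tau,x)$. Solutions from bounded $f\ge0$ are $\int f(y)Z(0,y;t,x)dy$.
- **(I2)** (Amir–Corwin–Quastel, CPAM 64 (2011); in this form Borodin–Gorin, SIGMA 12 (2016), and Corwin–Ghosal, Duke 169 (2020).) Let $a_1>a_2>\cdots$ be the Airy point process, the determinantal point process with the Airy kernel $K_{\rm Ai}$. For $g,v>0$,
$$E\exp(-ve^{g/24}Z(0,0;g,0))=E\prod_k\big(1+ve^{(g/2)^{1/3}a_k}\big)^{-1}.$$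
- **(I3)** $F(x)=P(a_1\le x)$ (GUE Tracy–Widom) satisfies $\log F(-r)\sim-r^3/12$ as $r\to\infty$. The intensity $K_{\rm Ai}(x,x)$ is $\sim\sqrt{|x|}/\pi$ at $-\infty$ and decays superexponentially at $+\infty$; so $\kappa_1:=E\sum_ke^{a_k}<\infty$. The number of points in $[-r,\infty)$ is distributed as a sum of independent Bernoulli variables (Hough–Krishnapur–Peres–Virág 2006).
- **(I4)** (Chen–Dalang, Stoch. PDE Anal. Comp. 2 (2014).) For $k\ge2$ and $(t,x),(t',x')\in[1,2]\times[-1,1]$: $\|Z(0,0;t,x)-Z(0,0;t',x')\|_{L^k}\le C_k(|t-t'|^{1/4}+|x-x'|^{1/2})$. By spatial shift invariance the same bound holds for $Z(0,y;\cdot)$ on $[1,2]\times[0,1]$, uniformly in $y\in[0,1]$.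
- **(I5)** The Prékopa–Leindler inequality, in the form $\gamma(\frac12A+\frac12B)^2\ge\gamma(A)\gamma(B)$ for a Gaussian measure $\gamma$ on $\mathbb R^d$; and Harris' inequality: decreasing events are positively correlated under a product measure.

To check the normalization in (I2), compare first orders in $v$: with $b=(g/2)^{1/3}$, $E\sum_ke^{ba_k}=\int e^{bx}K_{\rm Ai}(x,x)dx=\frac{e^{b^3/12}}{2\sqrt\pi\,b^{3/2}}=\frac{e^{g/24}}{\sqrt{2\pi g}}=e^{g/24}EZ(0,0;g,0)$.

Put $U_\sigma(r,x)=\int Z(\sigma,y;r,x)dy$, the flat solution restarted at time $\sigma$; $U=U_0$. Let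
$$X_g=g^{-1/3}\big(\log Z(0,0;g,0)+\tfrac g{24}\big).$$
Since $\log p_g(x-y)=\log p_g(0)-\frac{(x-y)^2}{2g}$, (I1) gives
$$\log Z(\sigma,y;\sigma+g,x)\overset d=-\tfrac g{24}-\tfrac{(x-y)^2}{2g}+g^{1/3}X_g. \tag{4.1}$$
So a displacement of $KT^{2/3}$ in time $T$ costs $\frac12K^2T^{1/3}$ in the exponent: this is why $T^{2/3}$ is the correlation length.

Conditioning a chaos expansion is simple, and we use it twice. If $\pi$ is an orthogonal projection of $L^2$ and $\mathcal G$ is generated by $\{\xi(h):h\in\operatorname{ran}\pi\}$, then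
$$E[I_n(f)|\mathcal G]=I_n(\pi^{\otimes n}f). \tag{4.2}$$
Indeed $e^{I_1(h)-\|h\|^2/2}=\sum_n\frac1{n!}I_n(h^{\otimes n})$ has conditional expectation $e^{I_1(\pi h)-\|\pi h\|^2/2}$, since $\xi(h-\pi h)$ is independent of $\mathcal G$. Replacing $h$ by $\lambda h$ and comparing powers of $\lambda$ gives (4.2) for $f=h^{\otimes n}$, and linear combinations of these are dense in symmetric $L^2$.

## 5. One-point tails and the half-mass lemma

**Lemma 5.** For $g\ge2$:

(a) for all $\varepsilon>0$ there is $r_\varepsilon$ with $e^{-(1/6+\varepsilon)r^3}\le P(X_g\le-r)\le e^{-(1/6-\varepsilon)r^3}$ for $r\ge r_\varepsilon$, $g\ge r^{12}$;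

(b) $P(X_g\le-r)\le C(e^{-c_1r^3}+e^{-c_1g^{1/3}})$ for $r\ge0$, with a universal $c_1>0$ fixed from now on;

(c) $P(X_g\ge r)\le Ce^{-r}$ for $r\in\mathbb R$.

*Proof.* Let $b=(g/2)^{1/3}\ge1$, $r'=2^{1/3}r$, $Y=e^{g/24}Z(0,0;g,0)=e^{g^{1/3}X_g}$. As $br'=g^{1/3}r$, $\{X_g\le-r\}=\{Y\le e^{-br'}\}$.

**Step 1.** This step gives the upper bounds in (a) and (b). With $v=e^{br'}$ in (I2), on $\{Y\le e^{-br'}\}$ we have $e^{-vY}\ge e^{-1}$. Keeping only the factor $k=1$ in the product,
$$e^{-1}P(X_g\le-r)\le E\big(1+e^{b(a_1+r')}\big)^{-1}\le F(-r'+1)+e^{-b},$$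
by splitting according to whether $a_1\le-r'+1$. By (I3) this gives (b). For (a), $r'^3/12=r^3/6$, so $F(-r'+1)=e^{-(1+o(1))r^3/6}$, and $g\ge r^{12}$ gives $b\ge cr^4$, so $e^{-b}$ is negligible.

**Step 2.** This step gives the lower bound in (a). On $\{a_1\le-r'-1\}$, for every $k$, $b(a_k+r')=(b-1)(a_k+r')+(a_k+r')\le-(b-1)+a_k+r'$. If also $\sum_ke^{a_k}\le e^{b/2}$, then
$$\sum_ke^{b(a_k+r')}\le e^{1-b+r'}e^{b/2}=e^{r'+1-b/2}\le e^{-1}\le\log2\qquad\text{if }r'+2\le b/2 .$$
Since $\frac1{1+x}\ge e^{-x}$, the product in (I2) with $v=e^{br'}$ is then at least $\frac12$. By Markov, $P(\sum_ke^{a_k}>e^{b/2})\le\kappa_1e^{-b/2}$. On the other side, $e^{-vY}\le\exp(-e^b)$ unless $Y\le e^{-br'+b}$, and $Y\le e^{-b(r'-1)}$ means $X_g\le-r+2^{-1/3}$. Hence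
$$\tfrac12\big[F(-r'-1)-\kappa_1e^{-b/2}\big]\le Ee^{-vY}\le P(X_g\le-r+2^{-1/3})+\exp(-e^b).$$
As $b\ge cr^4$, the terms $e^{-b/2}$ and $\exp(-e^b)$ are negligible against $F(-r'-1)=e^{-(1+o(1))r^3/6}$. Replacing $r$ by $r+2^{-1/3}$ gives the claim.

**Step 3.** This step gives (c). Let $r\ge0$, $v=e^{-br'}$. On $\{X_g\ge r\}$, $vY\ge1$, so
$$(1-e^{-1})P(X_g\ge r)\le E\Big[1-\prod_k\big(1+e^{b(a_k-r')}\big)^{-1}\Big]\le E\sum_k\min(1,e^{b(a_k-r')})\le\kappa_1e^{-r'}\le\kappa_1e^{-r},$$
where $1-\prod(1+x_k)^{-1}\le\sum\frac{x_k}{1+x_k}\le\sum\min(1,x_k)$, and $\min(1,e^{by})\le e^y$ for $b\ge1$. For $r<0$ the bound is trivial with $C\ge1$. $\square$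

By (b), fix $g_0\ge2$ and $C_0$ with $P(X_g\le-C_0)\le\frac1{16}$ for $g\ge g_0$.

The next lemma turns one-point lower bounds into lower bounds for averages, and it will be used in almost every proof.

**Lemma 6 (half-mass).** Let $\mu$ be a random probability measure and $Y(z)\ge0$ a measurable random field independent of $\mu$, with $P(Y(z)\le a)\le q$ for all $z$ in a set carrying $\mu$. Then $P(\int Y\,d\mu<a/2\mid\mu)\le2q$.

*Proof.* If $\mu\{Y\le a\}\le\frac12$ then $\int Y\,d\mu\ge a\,\mu\{Y>a\}\ge a/2$. By Markov, Fubini and independence, $P(\mu\{Y\le a\}>\frac12\mid\mu)\le2E[\mu\{Y\le a\}\mid\mu]\le2q$. $\square$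

Typically $Y$ is a propagator over a time slab and $\mu$ is a normalized solution built from noise outside that slab.

**Lemma 7.** There is $T_*$ such that for $T\ge T_*$, $w,\lambda\in\mathbb R$, $K\ge1$:
$$P\Big(e^{T/24}\int_{|y-w|\le T^{2/3}}Z(0,0;T,y)dy\ge e^{\lambda T^{1/3}}\Big)\le Ce^{-\frac12(\lambda+w^2/(4T^{4/3}))}, \tag{5.1}$$
$$P\Big(e^{T/24}\int Z(0,0;T,y)dy\ge e^{\lambda T^{1/3}}\Big)\le Ce^{-\lambda/2}, \tag{5.2}$$
$$P\Big(e^{T/24}\int_{|y|\ge KT^{2/3}}Z(0,0;T,y)dy\ge e^{-K^2T^{1/3}/10}\Big)\le Ce^{-cK^2}. \tag{5.3}$$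
By time reversal and shift invariance, (5.2) holds for $U(T,0)$.

*Proof.* **Step 1.** This step proves (5.1) by comparing an interval with one point at time $2T$. Let $I=\{|y-w|\le T^{2/3}\}$, $m=\int_IZ(0,0;T,y)dy$, $\mu\propto1_IZ(0,0;T,\cdot)$. Then $Z(0,0;2T,w)\ge m\int Z(T,y;2T,w)\mu(dy)$, with $\mu$ independent of the noise after $T$. For $y\in I$ the quadratic term in (4.1) is at most $\frac12T^{1/3}$, so $P(Z(T,y;2T,w)\le e^{-T/24-(C_0+\frac12)T^{1/3}})\le\frac1{16}$. By Lemma 6 the average is at least half this level with conditional probability at least $\frac78$, so for every $\Lambda>0$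
$$P(m\ge\Lambda)\le2P\big(Z(0,0;2T,w)\ge\tfrac12\Lambda e^{-T/24-(C_0+\frac12)T^{1/3}}\big).$$
Take $\Lambda=e^{-T/24+\lambda T^{1/3}}$. By (4.1) with $g=2T$ the last event is contained in $\{X_{2T}\ge2^{-1/3}(\lambda+\frac{w^2}{4T^{4/3}}-C)\}$. If $\lambda+w^2/(4T^{4/3})\ge0$, use Lemma 5(c) and $2^{-1/3}>\frac12$; otherwise (5.1) is trivial.

**Step 2.** This step sums over intervals for (5.2). The intervals of radius $T^{2/3}$ centered at $iT^{2/3}$ cover $\mathbb R$. If each mass is at most $e^{-T/24+(\lambda-1-i^2/8)T^{1/3}}$, the total is at most $e^{-T/24+\lambda T^{1/3}}$ for $T$ large, because $e^{-T^{1/3}}\sum_ie^{-i^2T^{1/3}/8}\le1$. By (5.1) with $w=iT^{2/3}$ the failure probability is at most $\sum_iCe^{-\frac12(\lambda-1-i^2/8+i^2/4)}\le Ce^{-\lambda/2}$. (To turn a bound with "at most" into one with strict inequality, lower $\lambda$ slightly.)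

**Step 3.** This step gives (5.3). A point with $|y|\ge KT^{2/3}$ lies in such an interval with $|i|\ge K$: round $|y|T^{-2/3}$ up. Use levels $e^{-T/24-i^2T^{1/3}/8}$, exceeded with total probability at most $\sum_{|i|\ge K}Ce^{-i^2/16}\le Ce^{-cK^2}$. Otherwise the total is at most $e^{-T/24}\sum_{|i|\ge K}e^{-i^2T^{1/3}/8}<e^{-T/24-K^2T^{1/3}/10}$ for $T$ large, as $\frac18>\frac1{10}$ and $K\ge1$. $\square$

## 6. Log-concavity and association of masses

**Lemma 8.** Let $T>0$, let $A_1,\dots,A_m\subset\mathbb R$ have positive measure, $L_i=\log\int_{A_i}Z(0,0;T,y)dy$, $\Phi(c)=P(L_i\le c_i\ \forall i)$. Then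

(a) $\Phi(\frac{c+c'}2)^2\ge\Phi(c)\Phi(c')$;

(b) $\Phi(c)\ge P(L_i\le c_i,\ i<m)\,P(L_m\le c_m)$.

*Proof.* **Step 1.** This step reduces to finitely many Gaussians. Let $\mathcal G_N$ be generated by $\xi(R)$, where $R$ runs over the cells of the grid of $[0,T)\times[-2^N,2^N)$ with sides $T2^{-N}$ and $2^{-N}$; let $g_R=\xi(R)|R|^{-1/2}$, i.i.d. $N(0,1)$. The $\mathcal G_N$ increase to the $\sigma$-field of the noise on $[0,T]$. Let $L_i^{(N)}=\log E[\int_{A_i}Z(0,0;T,y)dy\,|\,\mathcal G_N]$.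

**Step 2.** This step computes the conditional expectation. On ordered times the chaos kernel is $p_T(y)$ times the joint density of a Brownian bridge $B$ from $0$ to $y$ on $[0,T]$. So $Z(0,0;T,y)=p_T(y)\sum_n\frac1{n!}I_n(\varrho_n)$, where $\varrho_n((t_i,x_i)_{i\le n})$ is the density of $(B_{t_1},\dots,B_{t_n})$ at $(x_1,\dots,x_n)$, a symmetric $L^2$ function. Let $\pi$ be the projection onto the span of the $1_R$ and $O_R=\int_0^T1\{(s,B_s)\in R\}ds$. Since $\int_{R_1\times\dots\times R_n}\varrho_n=E_B\prod_iO_{R_i}$,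
$$\pi^{\otimes n}\varrho_n=\sum_{R_1,\dots,R_n}\Big(\int_{R_1\times\dots\times R_n}\varrho_n\Big)\prod_i\frac{1_{R_i}}{|R_i|}=E_B[\varphi_B^{\otimes n}],\qquad\varphi_B=\sum_R\frac{O_R}{|R|}1_R .$$
Here $O_R/|R|\le2^N$, so $\|\varphi_B\|^2=\sum_RO_R^2/|R|\le2^NT$ is bounded. As $\|\frac1{n!}I_n(\varphi^{\otimes n})\|_{L^2}=\|\varphi\|^n/\sqrt{n!}$, the sum over $n$ and $E_B$ may be exchanged. With (4.2) and $\sum_n\frac1{n!}I_n(\varphi^{\otimes n})=e^{I_1(\varphi)-\|\varphi\|^2/2}$,
$$E[Z(0,0;T,y)|\mathcal G_N]=p_T(y)\,E_B\exp\Big(\sum_Rg_RO_R|R|^{-1/2}-\tfrac12\sum_RO_R^2/|R|\Big).$$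

**Step 3.** This step proves (a), (b) for $L^{(N)}$. Each $L_i^{(N)}$ is the logarithm of an integral, against a positive measure, of exponentials of affine functions of $g=(g_R)$ with nonnegative linear coefficients. So it is convex in $g$ (Hölder) and nondecreasing in each coordinate. Convexity gives $\frac12\{L^{(N)}\le c\}+\frac12\{L^{(N)}\le c'\}\subset\{L^{(N)}\le\frac{c+c'}2\}$, and Prékopa–Leindler gives (a). The events in (b) are decreasing in $g$, and Harris gives (b).

**Step 4.** This step passes to the limit. Since $E\int_{A_i}Z\,dy\le1$ and $\int_{A_i}Z\,dy>0$ a.s., martingale convergence gives $L^{(N)}\to L$ a.s. With $\mathbf 1=(1,\dots,1)$ and $\epsilon>0$,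
$$\liminf_NP(L^{(N)}\le c+\epsilon\mathbf 1)\ge\Phi(c),\qquad\limsup_NP(L^{(N)}\le c+\epsilon\mathbf 1)\le\Phi(c+2\epsilon\mathbf 1),$$
and similarly for subfamilies. Apply (a), (b) for $L^{(N)}$ at arguments shifted by $\epsilon\mathbf 1$, let $N\to\infty$, then $\epsilon\downarrow0$, using right-continuity of $\Phi$. $\square$

## 7. Proof of Proposition A: two flat halves make one point-to-point

The exponent $\frac13$ comes from gluing. A point-to-point propagator over time $2T$ is roughly a point-to-line mass over $T$, times another, and a point-to-line mass has the law of $U(T,0)$ by time reversal. Two independent drops of $sT^{1/3}$ make a drop $2sT^{1/3}=2^{2/3}s(2T)^{1/3}$, whose cost is $\frac16(2^{2/3}s)^3=\frac23s^3$. Hence each half costs $\frac13s^3$.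

**Upper bound.** Write $Z(-T,0;T+1,0)=\iint Z(-T,0;0,y)Z(0,y;1,y')Z(1,y';T+1,0)\,dy\,dy'=ABG$, where $A=\int Z(-T,0;0,y)dy$ and $B=\int Z(1,y';T+1,0)dy'$ are independent with the law of $U(T,0)$, and $G$ is the average of $Z(0,y;1,y')$ under the product of the normalized measures. Given these measures and $A,B$, the mean of $G$ is at most $\sup p_1=(2\pi)^{-1/2}\le1$, so $P(G\le2|\cdot)\ge\frac12$. With $\pi=P(U(T,0)\le e^{-T/24-sT^{1/3}})$ and $g=2T+1$,
$$\tfrac12\pi^2\le P\big(Z(-T,0;T+1,0)\le2e^{-2T/24-2sT^{1/3}}\big)\le P\big(X_g\le-(2sT^{1/3}-1)g^{-1/3}\big),$$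
because $\log2+\frac1{24}\le1$. The threshold is $-2^{2/3}s(1+o(1))$ as $s\to\infty$, and $g\ge r^{12}$ holds for this $r$ as $T\ge s^{15}$. By Lemma 5(a) the right side is at most $e^{-\frac46s^3(1-o(1))}$, so $\pi\le e^{-(\frac13-o(1))s^3}$.

**Lower bound: what goes wrong first.** Start from the event that the point-to-point propagator is small, which has probability about $e^{-\frac23s^3}$. Cut space into intervals $I_j$ with masses $a_j$ and $b_j$ of the two halves. Then each product $a_jb_j$ must be small. But this does not make both halves small: $a_j$ may be large and $b_j$ tiny on some intervals, and conversely on others. Lemma 8(a) repairs this. If the profile of $a$ is below $c$ and that of $b$ is below a complementary $c'$, then by log-concavity the midpoint profile $\frac{c+c'}2$, which is uniformly low, is at least as likely as the geometric mean of the two.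

Fix $\varepsilon\in(0,\frac1{10})$, let $T\ge s^{14}$ and $s$ be large (depending on $\varepsilon$). Choose $\theta\in(0,1)$ with $c_1\varepsilon^3/(8\theta)\ge10$; put $K=4$ and choose an integer $J$ with $\eta:=K/J$, $\eta^2\le\varepsilon\theta$. Let $\ell=T^{2/3}\sqrt s$, $I_j=[j\eta\ell,(j+1)\eta\ell)$ for $-J\le j<J$; these partition $[-4\ell,4\ell)$. Let
$$a_j=\int_{I_j}Z(-T,0;0,y)dy,\qquad b_j=\int_{I_j}Z(\theta T,y';(1+\theta)T,0)dy'.$$
The vectors $(a_j)$ and $(b_j)$ are independent and, by time reversal and shift, equal in law. Put $\mathsf a_j=T^{-1/3}\log(e^{T/24}a_j)$ and $\mathsf b_j$ likewise. With $G_j$ the average of $Z(0,y;\theta T,y')$ under the product of the normalized measures on $I_j\times I_j$,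
$$Z(-T,0;(1+\theta)T,0)\ge a_jb_jG_j\qquad\text{for each }j .$$

**Step 1.** This step shows that $G_j$ is negligible. On $I_j\times I_j$, $\frac{(y-y')^2}{2\theta T}\le\frac{\eta^2}{2\theta}sT^{1/3}\le\frac\varepsilon2sT^{1/3}$. So Lemmas 6 and 5(b) give
$$P\big(G_j<\tfrac12e^{-\theta T/24-\varepsilon sT^{1/3}}\big)\le2P\big(X_{\theta T}\le-\tfrac\varepsilon2s\theta^{-1/3}\big)\le C\big(e^{-c_1\varepsilon^3s^3/(8\theta)}+e^{-c_1(\theta T)^{1/3}}\big)\le Ce^{-10s^3},$$
using $T^{1/3}\ge s^{14/3}$ in the second term.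

**Step 2.** This step bounds $\mathsf a_j,\mathsf b_j$ from below. For $|y|\le4\ell$ the quadratic term in (4.1) is at most $8sT^{1/3}$. Lemma 6 with the uniform measure on $I_j$ (and $|I_j|\ge1$) gives, for $R$ a large universal constant,
$$P(\mathsf a_j\le-Rs)\le2P\big(X_T\le-(R-9)s\big)\le C\big(e^{-c_1(R-9)^3s^3}+e^{-c_1T^{1/3}}\big)\le Ce^{-9s^3},$$
and the same for $\mathsf b_j$.

**Step 3.** This step produces the complementary profiles. By Lemma 5(a) with $g=(2+\theta)T$ and $r=2s(2+\theta)^{-1/3}$, for which $r^3/6\le\frac23s^3$,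
$$P\big(Z(-T,0;(1+\theta)T,0)\le e^{-(2+\theta)T/24-2sT^{1/3}}\big)\ge e^{-(\frac23+\varepsilon)s^3}.$$
The exceptional events of Steps 1 and 2 have total probability at most $C_\varepsilon e^{-9s^3}$. Removing them, with probability at least $\frac12e^{-(\frac23+\varepsilon)s^3}$, for all $j$: $\mathsf a_j+\mathsf b_j\le-2s+\varepsilon s+T^{-1/3}\log2\le-(2-2\varepsilon)s$, and $\mathsf a_j,\mathsf b_j>-Rs$, hence also $\mathsf a_j\le Rs$. Choose integers $m_j$ with $\mathsf a_j\in((m_j-1)\varepsilon s,m_j\varepsilon s]$. Then $\mathsf b_j\le-(2-2\varepsilon)s-\mathsf a_j\le-(2-3\varepsilon)s-m_j\varepsilon s$. The number of possible vectors $m$ is at most some $N=N(\varepsilon)$, independent of $s,T$. So for some deterministic $m$, with $\Phi(c)=P(\mathsf a_j\le c_j\ \forall j)$ and by independence,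
$$\Phi\big((m_j\varepsilon s)_j\big)\,\Phi\big((-(2-3\varepsilon)s-m_j\varepsilon s)_j\big)\ge\tfrac1{2N}e^{-(\frac23+\varepsilon)s^3}.$$

**Step 4.** This step symmetrizes. The midpoint of the two arguments is the constant $-(1-\frac32\varepsilon)s$. Lemma 8(a), applied after the shift of time by $T$ and the affine change from $L_j$ to $\mathsf a_j$, gives
$$P\big(\mathsf a_j\le-(1-\tfrac32\varepsilon)s\ \ \forall j\big)\ge(2N)^{-1/2}e^{-(\frac13+\frac\varepsilon2)s^3}.$$

**Step 5.** This step adds the mass outside $[-4\ell,4\ell)$. By (5.3) with $4\sqrt s$ in place of $K$, and $\frac{16s}{10}\ge s$, the event $\int_{|y|\ge4\ell}Z(-T,0;0,y)dy\le e^{-T/24-sT^{1/3}}$ has probability at least $\frac12$. By Lemma 8(b) both events hold with probability at least $\frac12(2N)^{-1/2}e^{-(\frac13+\frac\varepsilon2)s^3}\ge e^{-(\frac13+\varepsilon)s^3}$, and then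
$$\int Z(-T,0;0,y)dy\le(2J+1)e^{-T/24-(1-\frac32\varepsilon)sT^{1/3}}\le e^{-T/24-(1-2\varepsilon)sT^{1/3}}.$$
By time reversal $P(U(T,0)\le e^{-T/24-(1-2\varepsilon)sT^{1/3}})\ge e^{-(\frac13+\varepsilon)s^3}$. Write $s'=(1-2\varepsilon)s$; if $T\ge s'^{15}$ then $T\ge s^{14}$ for $s$ large, and $(\frac13+\varepsilon)s^3=(\frac13+\varepsilon)(1-2\varepsilon)^{-3}s'^3$. Let $\varepsilon$ vary. $\square$

## 8. The infimum over a mesoscopic box

For upper bounds on the dimension we need that the infimum of $U$ over a whole box has the tail exponent of one point. The first attempt is a union bound over unit squares of the box. It fails: a box of size $T_0\times T_0^{2/3}$ holds $T_0^{5/3}$ unit squares, while the tail $e^{-s^3/3}$ will be only a power of $\log T_0$. Instead we pass from the box to smaller and smaller sub-boxes. The expensive event is paid once, at the top scale; each transition to a smaller scale is over a shorter time, where a drop of the same size is much rarer.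

**Lemma 9 (unit box).** Let $\mu$ be a random probability measure on $[0,1]$ independent of the noise on $[0,2]$. Then $P(\inf_{[1,2]\times[0,1]}\int Z(0,y;t,x)\mu(dy)\le e^{-v})\le Ce^{-v}$ for $v\ge0$.

*Proof.* **Step 1.** This step shows that one-point small-ball probabilities decay faster than any power of $e^{-v}$. Let $g\in[1,2]$, $b=(g/2)^{1/3}\le1$, $v\ge1$, $N=\#\{k:a_k\ge-v/2\}$. For such $k$, $v+ba_k\ge v/2$. By (I2) with parameter $e^v$,
$$P(e^{g/24}Z(0,0;g,0)\le e^{-v})\le e\,E\prod_k(1+e^{v+ba_k})^{-1}\le e\,Ee^{-Nv/2}.$$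
$N$ is distributed as a sum of independent Bernoulli variables, so $Ee^{-Nv/2}\le e^{-(1-e^{-v/2})EN}\le e^{-cv^{3/2}}$, as $EN=\int_{-v/2}^\infty K_{\rm Ai}(x,x)dx\ge cv^{3/2}$ by (I3). By (4.1), for every $A$: $P(Z(0,y;q)\le e^{-v})\le C_Ae^{-Av}$ for $v\ge0$, uniformly for $y\in[0,1]$, $q\in[1,2]\times[0,1]$.

**Step 2.** This step controls the modulus of continuity. Condition on $\mu$ and let $Z_\mu(q)=\int Z(0,y;q)\mu(dy)$, continuous in $q$. By Minkowski and (I4), $\|Z_\mu(q)-Z_\mu(q')\|_{L^{17}}\le C|q-q'|^{1/4}$. Since $\frac14-\frac2{17}>\frac18$, Kolmogorov's criterion in dimension two bounds the moment of order $17$ of the $\frac18$-Hölder constant of $Z_\mu$. So this constant exceeds $e^v$ with probability at most $Ce^{-17v}$.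

**Step 3.** This step concludes with a grid. Let $v\ge1$ and use a grid of mesh $e^{-32v}$, with at most $Ce^{64v}$ points. If the Hölder constant is at most $e^v$ and the infimum is at most $e^{-v}$, then some grid point has $Z_\mu\le e^{-v}+e^v(e^{-32v})^{1/8}=e^{-v}+e^{-3v}<2e^{-v}$. By Lemma 6 and Step 1 with $A=66$, the probability is at most $Ce^{64v}\cdot2\sup P(Z(0,y;q)\le4e^{-v})+Ce^{-17v}\le Ce^{-v}$. For $v<1$ the claim is trivial. $\square$

**Lemma 10.** For $\varepsilon\in(0,\frac14)$ there are $\eta\in(0,\frac14)$ and $s_0$ such that for $s\ge s_0$, $T_0\ge s^{24}$, $X_0\in\mathbb R$ and $B=[T_0,(1+\eta)T_0]\times[X_0,X_0+\eta T_0^{2/3}]$,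
$$P\Big(\inf_{(T,X)\in B}e^{T/24}U(T,X)\le e^{-sT_0^{1/3}}\Big)\le e^{-(\frac13-\varepsilon)s^3}.$$

*Proof.* Let $h=T_0^{1/3}\ge s^8$, $\varepsilon_1=\varepsilon/10$, $\varepsilon_0=\varepsilon_1/20$, and choose $\eta\le\varepsilon_0/2$ with $c_1\varepsilon_0^3/(8\eta)\ge1$. For $0\le k\le k_*:=\lfloor\frac12\log_2T_0\rfloor$ split $B$ into $4^k$ boxes $Q$ of size $\eta_kT_0\times\eta_kT_0^{2/3}$, $\eta_k=\eta2^{-k}$, with time projection $[\tau_Q,\tau_Q+\eta_kT_0]$ and space projection $I_Q$. Put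
$$a_Q=\tau_Q-\eta_kT_0,\qquad M_Q=\int_{I_Q}U(a_Q,y)dy .$$
As $2^{k_*}\le T_0^{1/2}$, all $|I_Q|\ge\eta T_0^{1/6}\ge1$ for $s_0$ large. We follow the masses $M_Q$ down the scales.

**Step 1.** This step treats the top scale, where the full price is paid. Let $a=a_B=(1-\eta)T_0\le T_0$. Lemma 6 with the uniform measure on $I_B$, and Proposition A at level $(1-\varepsilon_1)s$, give
$$P\big(M_B<\tfrac12e^{-a/24-(1-\varepsilon_1)sh}\big)\le2P\big(U(a,0)\le e^{-a/24-(1-\varepsilon_1)sa^{1/3}}\big)\le2e^{-(\frac13-\varepsilon_1)(1-\varepsilon_1)^3s^3}.$$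

**Step 2.** This step passes from level $k$ to level $k+1$. Let $Q'\subset Q$ be a level-$(k+1)$ box in a level-$k$ box. Since $\tau_{Q'}-\tau_Q\in\{0,\frac12\eta_kT_0\}$, the gap $g=a_{Q'}-a_Q$ is $\frac12\eta_kT_0$ or $\eta_kT_0$. Also $M_{Q'}\ge M_Q|I_{Q'}|$ times the average of $Z(a_Q,y;a_{Q'},y')$ over (normalized $U(a_Q,\cdot)$ on $I_Q$)$\otimes$(uniform on $I_{Q'}$), a measure independent of the noise after $a_Q$. The displacement is at most $\eta_kT_0^{2/3}$, so the quadratic term in (4.1) is at most $\eta_k^2T_0^{4/3}/(\eta_kT_0)=\eta_kh$. Allow a loss $d_k=\varepsilon_0s2^{-k/6}$, and note $\eta_k\le\frac12d_k$. Since $hg^{-1/3}\ge\eta^{-1/3}2^{k/3}$, we have $d_khg^{-1/3}\ge\varepsilon_0s\eta^{-1/3}2^{k/6}$. By Lemmas 6 and 5(b),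
$$P\big(M_{Q'}<\tfrac12e^{-g/24-d_kh}M_Q\big)\le2P\big(X_g\le-\tfrac12d_khg^{-1/3}\big)\le C\big(e^{-q2^{k/2}}+e^{-c_1g^{1/3}}\big),\qquad q=\tfrac{c_1\varepsilon_0^3s^3}{8\eta}\ge s^3 .$$
Sum over the $4^{k+1}$ transitions and over $k<k_*$. First, $\sum_k4^{k+1}e^{-q2^{k/2}}\le e^{-q}\sum_k4^{k+1}e^{-(2^{k/2}-1)}\le Ce^{-s^3}$. Second, $g\ge\frac12\eta T_0^{1/2}$ and $4^{k_*}\le T_0$, so the other terms give at most $CT_0e^{-c_1(\eta T_0^{1/2}/2)^{1/3}}\le C_\varepsilon e^{-s^3}$ for $s\ge s_0$, since $T_0^{1/6}\ge s^4$.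

**Step 3.** This step passes from the last level to unit squares. Let $Q$ be of level $k_*$, $\theta=\eta_{k_*}T_0\in[\eta T_0^{1/2},2\eta T_0^{1/2})$, let $m,l$ be integers such that $[m,m+1]\times[l,l+1]$ meets $Q$, and put $N_{m,l}=\int_l^{l+1}U(m-1,y)dy$. The gap $g'=m-1-a_Q$ lies in $[\theta-2,2\theta]$ and the displacement is at most $2\eta T_0^{1/6}+1\le3\eta T_0^{1/6}$, so the quadratic term is at most $1$. As in Step 2,
$$P\big(N_{m,l}<\tfrac12e^{-g'/24-\varepsilon_0sh}M_Q\big)\le2P\big(X_{g'}\le-\tfrac12\varepsilon_0shg'^{-1/3}\big)\le C_\varepsilon e^{-c_\varepsilon T_0^{1/6}},$$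
because $hg'^{-1/3}\ge(4\eta)^{-1/3}T_0^{1/6}\ge T_0^{1/6}$ and $g'^{1/3}\ge(\frac12\eta T_0^{1/2})^{1/3}$. Next, for $(t,x)\in[m,m+1]\times[l,l+1]$,
$$U(t,x)\ge N_{m,l}\int Z(m-1,y;t,x)\mu(dy),\qquad\mu\propto1_{[l,l+1]}U(m-1,\cdot);$$
this holds a.s. for all rational points, and for all points since both sides are continuous. By Lemma 9, shifted, with $v=\varepsilon_0sh$, $\inf_{[m,m+1]\times[l,l+1]}U\ge e^{-\varepsilon_0sh}N_{m,l}$ outside probability $Ce^{-\varepsilon_0sh}$. There are at most $4T_0^2$ triples $(Q,m,l)$, so the total failure is at most $4T_0^2(C_\varepsilon e^{-c_\varepsilon T_0^{1/6}}+Ce^{-\varepsilon_0sh})\le e^{-s^3}$ for $s\ge s_0$.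

**Step 4.** This step collects. Off all failures the time exponents telescope: $a_B$ plus all gaps is $m-1\le T$. As $\sum_k2^{-k/6}\le10$, on $B$
$$e^{T/24}U\ge\exp\big(-(1-\varepsilon_1)sh-10\varepsilon_0sh-2\varepsilon_0sh-C\log T_0\big)>e^{-sh},$$
where the factors $\frac12$ give $C\log T_0$, and $12\varepsilon_0<\varepsilon_1$. The failure probability is at most $2e^{-(\frac13-\varepsilon_1)(1-\varepsilon_1)^3s^3}+C_\varepsilon e^{-s^3}\le e^{-(\frac13-\varepsilon)s^3}$, since $(\frac13-\varepsilon_1)(1-\varepsilon_1)^3\ge\frac13-2\varepsilon_1>\frac13-\varepsilon$. $\square$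

## 9. Upper bounds on the dimension: counting boxes in a unit square

Let $\alpha>0$ and $Q=[t_0,t_0+1)\times[x_0,x_0+1)$ with integers $t_0\ge1$, $x_0$. Fix a small $\varepsilon$ and $\eta$ from Lemma 10.

**Step 1.** This step bounds the probability that $Q$ is touched. Split $[e^{t_0},e^{t_0+1}]$ into $C_\eta$ intervals contained in $[T_i,(1+\eta)T_i]$, $e^{t_0}\le T_i\le e^{t_0+1}$. Under $(t,x)\mapsto(e^t,e^{2t/3}x)$, the part of $Q$ with $e^t\in[T_i,(1+\eta)T_i]$ has second coordinate in an interval of length at most $C(1+|x_0|)T_i^{2/3}$. Under $(t,x)\mapsto(e^t,e^{2\lfloor t\rfloor/3}x)$ it is in an interval of length $e^{2t_0/3}\le T_i^{2/3}$. So the image of $Q$ is covered by $C_\eta(1+|x_0|)$, respectively $C_\eta$, boxes $[T_i,(1+\eta)T_i]\times[X_{ij},X_{ij}+\eta T_i^{2/3}]$. If $Q$ meets $E_\alpha$ (or $\tilde E_\alpha$), then by $\mathcal Z\ge\underline aU$ some box has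
$$\inf e^{T/24}U\le\underline a^{-1}e^{-\alpha(T_i\log t_0)^{1/3}}\le e^{-sT_i^{1/3}},\qquad s=(1-\varepsilon)\alpha(\log t_0)^{1/3},$$
for $t_0$ large. Lemma 10 applies for $t_0$ large, and $(\frac13-\varepsilon)s^3=(1-3\varepsilon)(1-\varepsilon)^3\mathfrak u\log t_0$. So, with $\varepsilon'\to0$ as $\varepsilon\to0$,
$$P(Q\cap E_\alpha\ne\emptyset)\le C'(1+|x_0|)t_0^{-\mathfrak u+\varepsilon'},\qquad P(Q\cap\tilde E_\alpha\ne\emptyset)\le C't_0^{-\mathfrak u+\varepsilon'}. \tag{9.1}$$
Enlarging $C'$ (depending on $\alpha,\varepsilon,\underline a$) makes (9.1) hold for all $t_0\ge1$. The factor $1+|x_0|$ is the shear.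

**Step 2.** This step gives $\operatorname{Dim}_{\mathbb H}(E_\alpha)\le\max(1,3-\mathfrak u)$ for $\mathfrak u>1$. Let $\rho>\max(1,3-\mathfrak u)$. Choose $\beta<1$ near $1$ and $\varepsilon'$ small with $\mathfrak u-\varepsilon'>1$ and $\rho>2-\beta(\mathfrak u-1-\varepsilon')$. The part of $S_n$ with $1<t\le e^{\beta n}$ is covered by at most $Ce^{(1-\beta)n}$ squares of side $\lceil e^{\beta n}\rceil$, at cost at most $Ce^{-(1-\beta)(\rho-1)n}$. Cover the rest of $E_\alpha\cap S_n$ by the unit squares that are touched. By (9.1) the expected cost is at most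
$$Ce^{-\rho n}\sum_{t_0\ge e^{\beta n}-1}\ \sum_{|x_0|\le e^n+1}(1+|x_0|)t_0^{-\mathfrak u+\varepsilon'}\le Ce^{n(2-\rho-\beta(\mathfrak u-1-\varepsilon'))}.$$
(For measurability, count squares for which the event of Step 1 about boxes occurs.) Both costs are summable, so $\sum_n\nu^n_\rho(E_\alpha)<\infty$ a.s. For $\mathfrak u\le1$ use $\operatorname{Dim}_{\mathbb H}\le2$. In all cases $\operatorname{Dim}_{\mathbb H}(E_\alpha)\le\mathsf D(\alpha)$.

**Step 3.** This step gives $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\le\max(1,2-\mathfrak u)$ for $\mathfrak u>0$ (for $\mathfrak u=0$ use $\operatorname{Dim}_{\mathbb H}\le 2$). Covering by touched unit squares,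
$$E\nu^n_\rho(\tilde E_\alpha)\le Ce^{(1-\rho)n}\sum_{1\le t_0\le e^n}t_0^{-\mathfrak u+\varepsilon'}\le C(n+1)e^{n(1-\rho+(1-\mathfrak u+\varepsilon')^+)},$$
summable if $\rho>\max(1,2-\mathfrak u)$ and $\varepsilon'$ is small.

## 10. Far-away cells are nearly independent

View $Z$ as a sum over paths through integer times: by Chapman–Kolmogorov, $M=\int Z(0,0;T,y)dy=\int\prod_{k=0}^{T-1}Z(k,y_k;k+1,y_{k+1})dy_1\cdots dy_T$ with $y_0=0$. If paths that leave a window of width $\zeta T^{2/3}$ contribute negligibly, then values at points much farther apart depend on disjoint parts of the noise. "Negligible" must be measured against an atypically low value, so an estimate of moments is not enough: $EM=1$, while the relevant size is $e^{-T/24}$.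

**Lemma 11 (exit).** Let $T\ge T_*$ be an integer ($T_*$ a large universal constant), $4\le\zeta\le T^{1/4}$, $H=\zeta T^{2/3}$, and let $M^{tr}$ be the path integral $M$ restricted to $|y_k|\le H$, $1\le k\le T$. Then
$$P\big(M-M^{tr}\ge e^{-T/24-\zeta^2T^{1/3}/100}\big)\le Ce^{-c\zeta^2}+Ce^{-T^{1/5}}.$$

*Proof.* **Step 1.** This step decomposes by the first exit. Let $W_k(y)=\int Z(k,y;T,z)dz$, $W_T=1$, and let $v_k(y)\le Z(0,0;k,y)$ be the density of paths at $y_k=y$ with $|y_i|\le H$ for $1\le i<k$. Then $M-M^{tr}=\sum_{k=1}^T\Theta_k$, $\Theta_k=\int_{|y|>H}v_kW_kdy$.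

**Step 2.** This step smooths $W_k$, whose pointwise supremum we cannot control. For $k<T$, given the noise on $[0,k]$ and $[k+1,T]$, the mean of $\Theta_k$ is $\int_{|y|>H}v_k\,(p_1*W_{k+1})dy=\Theta_k'+\Theta_k''$, from $p_1=q+(p_1-q)$, $q=p_11_{\{|\cdot|\le T^{2/3}\}}$. By Markov, $\Theta_k\le e^{T^{1/4}}(\Theta_k'+\Theta_k'')$ for all $k<T$ outside probability $Te^{-T^{1/4}}$. Also $E\Theta_k''\le P(|N(0,1)|>T^{2/3})\le2e^{-T^{4/3}/2}$, so all $\Theta_k''\le e^{-T}$ outside probability $2Te^{T-T^{4/3}/2}$. Let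
$$I_j=[jT^{2/3},(j+1)T^{2/3}],\quad w_j=(j+\tfrac12)T^{2/3},\quad m_{k,j}=\int_{I_j}Z(0,0;k,y)dy,\quad s_{k,j}=\sup_{I_j}q*W_k .$$
A point with $|y|>H$ lies in some $I_j$ with $|j|\ge\zeta-1\ge3$. So $\Theta_k'\le\sum_{|j|\ge\zeta-1}m_{k,j}s_{k+1,j}$ and $\Theta_T\le\sum_{|j|\ge\zeta-1}m_{T,j}$.

**Step 3.** This step controls the past, for all $k$ at once: for $|j|\ge3$,
$$P\big(\exists k\in[1,T]:e^{k/24}m_{k,j}\ge e^{-j^2T^{1/3}/20}\big)\le Ce^{-cj^2}.$$
Let $\kappa$ be the first such $k$ and $\mu\propto1_{I_j}Z(0,0;\kappa,\cdot)$. If $y\in I_j$ and $|z-y|\le1$, then $|z-w_j|\le\frac12T^{2/3}+1\le(2T)^{2/3}$, so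
$$\int_{|z-w_j|\le(2T)^{2/3}}Z(0,0;2T,z)dz\ge m_{\kappa,j}\int\mu(dy)\int_{|z-y|\le1}Z(\kappa,y;2T,z)dz .$$
The event $\{\kappa=k\}$ is determined by the noise on $[0,k]$. On it, Lemma 6 with the probability measure $\mu(dy)\otimes\frac12dz$ and gap $2T-k\in[T,2T]$ shows that the double integral is at least $e^{-(2T-k)/24-CT^{1/3}}$ with conditional probability at least $\frac12$. So the probability in question is at most twice that of $e^{2T/24}\int_{|z-w_j|\le(2T)^{2/3}}Z(0,0;2T,z)dz\ge e^{-(j^2/20+C)T^{1/3}}$. Apply (5.1) at time $2T$ with $\lambda(2T)^{1/3}=-(j^2/20+C)T^{1/3}$: here $\frac{w_j^2}{4(2T)^{4/3}}(2T)^{1/3}=\frac{(j+1/2)^2}8T^{1/3}$, and for $|j|\ge3$, $(j+\frac12)^2\ge\frac{25}{36}j^2$, so $\frac{(j+1/2)^2}8-\frac{j^2}{20}\ge\frac{j^2}{50}$. The claim follows.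

**Step 4.** This step controls the future, again for all $k$ at once: for $|j|\ge3$,
$$P\big(\exists k\in[1,T]:e^{(T-k)/24}s_{k,j}\ge e^{j^2T^{1/3}/40}\big)\le Ce^{-cj^2}.$$
Let $\kappa$ be the largest such $k$; $\{\kappa=k\}$ is determined by the noise on $[k,T]$. The function $q*W_\kappa$ is continuous, by dominated convergence, as $W_\kappa$ is locally integrable. So the first point $y^*$, in a fixed enumeration of a countable dense subset of $I_j$, with $(q*W_\kappa)(y^*)\ge\frac12s_{\kappa,j}$ is well defined and measurable with respect to the noise on $[\kappa,T]$. Let $\mu(dy')\propto q(y^*-y')W_\kappa(y')dy'$, supported in $|y'-w_j|\le\frac32T^{2/3}$. As $q\le1$,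
$$\int Z(-T,w_j;T,z)dz=\int Z(-T,w_j;\kappa,y')W_\kappa(y')dy'\ge\tfrac12s_{\kappa,j}\int Z(-T,w_j;\kappa,y')\mu(dy').$$
By Lemma 6, with gap $T+\kappa\in[T,2T]$, the last integral is at least $\frac12e^{-(T+\kappa)/24-CT^{1/3}}$ with conditional probability at least $\frac12$. So the probability in question is at most $2P(e^{2T/24}\int Z(-T,w_j;T,z)dz\ge e^{(j^2/40-C)T^{1/3}})\le Ce^{-cj^2}$ by (5.2) at time $2T$.

**Step 5.** This step sums. The exceptional events have total probability at most $\sum_{|j|\ge\zeta-1}Ce^{-cj^2}+Ce^{-T^{1/5}}\le Ce^{-c\zeta^2}+Ce^{-T^{1/5}}$. Off them,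
$$\Theta_k'\le\sum_{|j|\ge\zeta-1}e^{-\frac k{24}-\frac{j^2}{20}T^{1/3}}e^{-\frac{T-k-1}{24}+\frac{j^2}{40}T^{1/3}}\le e^{1-\frac T{24}}\sum_{|j|\ge\zeta-1}e^{-\frac{j^2}{40}T^{1/3}}\le Ce^{-\frac T{24}-\frac{\zeta^2}{80}T^{1/3}},$$
because $(\zeta-1)^2\ge\frac9{16}\zeta^2$ and $\frac9{640}>\frac1{80}$; $\Theta_T$ obeys the same bound. Hence
$$M-M^{tr}\le CTe^{T^{1/4}}\big(e^{-T/24-\zeta^2T^{1/3}/80}+e^{-T}\big)<e^{-T/24-\zeta^2T^{1/3}/100},$$
because $\zeta^2T^{1/3}(\frac1{80}-\frac1{100})\ge\frac{T^{1/3}}{25}$, which dominates $T^{1/4}+\log(CT)$, and $\zeta^2T^{1/3}\le T^{5/6}$. $\square$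

**Lemma 12 (pairs).** Let $T$ be a large integer, $s\ge1$, $4\le\zeta\le T^{1/4}$, $\zeta^2/100\ge s+1$, $H=\zeta T^{2/3}$, $\Lambda=e^{-T/24-sT^{1/3}}$. If $|X_1-X_2|\ge5H$, then with $\varpi=Ce^{-c\zeta^2}+Ce^{-T^{1/5}}$,
$$P\big(U(T,X_1)\le\Lambda,\ U(T,X_2)\le\Lambda\big)\le\big(P(U(T,0)\le2\Lambda)+\varpi\big)^2+2e^{-T}.$$

*Proof.* Let $M_i=U(T,X_i)=\int\prod_{k=0}^{T-1}Z(k,y_k;k+1,y_{k+1})dy_0\cdots dy_{T-1}$ with $y_T=X_i$, and let $M_i^{tr}\le M_i$ be its restriction to $|y_k-X_i|\le H$, $0\le k\le T-1$. By time reversal and shift, Lemma 11 applies to $M_i-M_i^{tr}$. Let $W_i=[X_i-2H,X_i+2H]$; these are disjoint, so $M_i^W=E[M_i^{tr}\,|\,\xi|_{[0,T]\times W_i}]$, $i=1,2$, are independent.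

**Step 1.** This step reduces $E|M_i^{tr}-M_i^W|$ to one time slab. Write $Z^W=E[Z\,|\,\xi|_{W_i}]\ge0$ for the one-step propagators. Time slabs are independent, so $M_i^W$ is given by the formula for $M_i^{tr}$ with $Z$ replaced by $Z^W$. Telescope the difference of products: the $k$-th term has $Z^W$ in the slabs before $k$, $Z-Z^W$ in slab $k$ and $Z$ after it. Take expectations of absolute values; the slabs are independent and $EZ=EZ^W=p_1$. Integrating $y_0,\dots,y_{k-1}$ and $y_{k+1},\dots,y_{T-1}$ over products of heat kernels gives at most $1$ each, and $y_k$ runs over an interval of length $2H$. Hence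
$$E|M_i^{tr}-M_i^W|\le2HT\sup E|Z(0,y;1,y')-Z^W(0,y;1,y')|,\qquad|y-X_i|,|y'-X_i|\le H .$$

**Step 2.** This step bounds the one-slab error by the exit probability of a Brownian path. By (4.2), conditioning on $\xi|_{W_i}$ multiplies the $n$-th kernel by $1\{x_1,\dots,x_n\in W_i\}$. So the difference has the kernels with $n\ge1$ multiplied by $1\{\text{some }x_{i'}\notin W_i\}$, and its second moment is the sum over $n\ge1$ of the integrals of the squared kernels over ordered times and $x_1,\dots,x_n$. As $p_r(x)^2=(4\pi r)^{-1/2}p_{r/2}(x)$, with $r_i=t_{i+1}-t_i$ the space integral is $\prod_{i=0}^n(4\pi r_i)^{-1/2}$ times the density at $y'$ of a Brownian path of total variance $\frac12$ started at $y$, on the event that one of $n$ intermediate positions is outside $W_i$. This is at most $\mathfrak q$, the density at $y'$ on the event that the path exits $W_i$. By the Dirichlet integral the second moment is at most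
$$\mathfrak q\sum_{n\ge1}\int_{r_0+\dots+r_n=1}\prod_{i=0}^n(4\pi r_i)^{-1/2}=\mathfrak q\sum_{n\ge1}(4\pi)^{-\frac{n+1}2}\frac{\Gamma(\frac12)^{n+1}}{\Gamma(\frac{n+1}2)}=\mathfrak q\sum_{n\ge1}\frac{2^{-(n+1)}}{\Gamma(\frac{n+1}2)}\le C\mathfrak q .$$
The reflection of $y'$ in either endpoint of $W_i$ has distance at least $2H$ from $y$, so by the reflection principle $\mathfrak q\le2p_{1/2}(2H)\le2e^{-4H^2}$. Hence $E|M_i^{tr}-M_i^W|\le CHTe^{-2H^2}\le e^{-3T}$, as $H\ge4T^{2/3}$ and $T$ is large.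

**Step 3.** This step concludes. Since $M_i^{tr}\le M_i$, $\{M_i\le\Lambda\}\subset\{M_i^W\le\Lambda+e^{-2T}\}\cup\{|M_i^{tr}-M_i^W|>e^{-2T}\}$, the last event having probability at most $e^{-T}$. By independence the probability in the lemma is at most $\prod_iP(M_i^W\le\Lambda+e^{-2T})+2e^{-T}$. Since $s\le T^{1/2}/100$, $2e^{-2T}\le\frac12\Lambda$. So
$$P(M_i^W\le\Lambda+e^{-2T})\le e^{-T}+P(M_i^{tr}\le\tfrac32\Lambda)\le e^{-T}+P(M_i-M_i^{tr}\ge\tfrac14\Lambda)+P(M_i\le2\Lambda).$$
As $\zeta^2/100\ge s+1$, $\frac14\Lambda\ge e^{-T/24-\zeta^2T^{1/3}/100}$, and Lemma 11 bounds the middle term; $e^{-T}$ is absorbed in $\varpi$. $\square$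

## 11. A low value persists in time and survives a restart

A low value at $(T,X)$ touches one unit square only. But if $\mathcal Z$ was low at the same physical place $X$ during the whole time interval $[(1-\delta)T,(1-\frac\delta2)T]$, then in stretched coordinates the point $x=Xr^{-2/3}$ moves, as $r$ varies, through an interval of length of order $\delta|x|$. For $|x|\approx e^n$ this is a positive fraction of a whole row of unit squares. So persistence is what we need, and it costs nothing in the exponent.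

**Lemma 13 (persistence).** For $\varepsilon\in(0,\frac1{10})$ there are $\delta\in(0,\frac1{10})$, $s_0$ such that for $s\ge s_0$, $T\ge s^{15}$, $X\in\mathbb R$, the event
$$A(X)=\Big\{U(T,X)\le e^{-\frac T{24}-sT^{1/3}}\Big\}\cap\Big\{\int_X^{X+1}U(r,y)dy\le e^{-\frac r{24}-(1-\varepsilon)sT^{1/3}}\ \ \forall r\in\mathbb Z\cap[(1-\delta)T,(1-\tfrac\delta2)T]\Big\}$$
has $P(A(X))\ge e^{-(\frac13+\varepsilon)s^3}$.

*Proof.* Suppose the first condition holds and the second fails. Let $\kappa$ be the first integer $r$ in the range violating it and $\mu\propto1_{[X,X+1]}U(\kappa,\cdot)$. Since $U(T,X)\ge\int_X^{X+1}U(\kappa,y)dy\int Z(\kappa,y;T,X)\mu(dy)$, we get $\int Z(\kappa,y;T,X)\mu(dy)<e^{-(T-\kappa)/24-\varepsilon sT^{1/3}}$. On $\{\kappa=k\}$ the gap $g=T-k$ lies in $[\frac\delta2T,\delta T]$ and the displacement is at most $1$. By Lemmas 6 and 5(b), with $T^{1/3}g^{-1/3}\ge\delta^{-1/3}$, this has conditional probability at most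
$$2P\big(X_g\le-\tfrac12\varepsilon s\delta^{-1/3}\big)\le C\big(e^{-c_1\varepsilon^3s^3/(8\delta)}+e^{-c_1(\delta T/2)^{1/3}}\big)\le Ce^{-2s^3}$$
if $\delta\le c_1\varepsilon^3/16$ and $s\ge s_0$, as $T^{1/3}\ge s^5$. Summing over the disjoint events $\{\kappa=k\}$ keeps the bound $Ce^{-2s^3}$. Subtract it from the lower bound of Proposition A with $\varepsilon/2$: $e^{-(\frac13+\frac\varepsilon2)s^3}-Ce^{-2s^3}\ge e^{-(\frac13+\varepsilon)s^3}$ for $s\ge s_0$. $\square$

To have many independent trials we restart the flat solution at well-separated times $\sigma$. The true solution must then be compared with the restarted one.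

**Lemma 14 (restart).** Let $\sigma,T$ be large integers with $\log T\le\sigma^{1/10}$, and let $\mathcal X\subset[-T,T]$ be a deterministic set with at most $3T$ elements. Outside an event of probability at most $4/T$, for all integers $r\in[\sigma+1,\sigma+T]$ and all $X\in\mathcal X$, with $\mathsf C=[X,X+1]$,
$$\int_{\mathsf C}U(r,x)dx\le e^{T^{1/4}}\Big(e^{-\frac\sigma{24}+10\sigma^{1/3}\log T}\int_{\mathsf C}U_\sigma(r,x)dx+e^{-T/2}\Big).$$

*Proof.* Let $f=U(\sigma-1,\cdot)$.

**Step 1.** This step averages over one slab to smooth $f$. Conditionally on the noise outside times $[\sigma-1,\sigma]$, $\int_{\mathsf C}U(r,x)dx$ has mean $\int(p_1*f)(y')\int_{\mathsf C}Z(\sigma,y';r,x)dx\,dy'$. The part $|y'|>3T$ has expectation at most $P(|N(0,T)|>2T-1)\le e^{-T}$, as $E(p_1*f)=1$ and $r-\sigma\le T$. The part $|y'|\le3T$ is at most $\sup_{|y'|\le3T}(p_1*f)(y')\int_{\mathsf C}U_\sigma(r,x)dx$. Apply Markov to each of the at most $3T^2$ pairs $(r,X)$, with factor $e^{T^{1/4}}$ for the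 integral and level $e^{-T/2}$ for the part $|y'|>3T$. This costs $3T^2(e^{-T^{1/4}}+e^{-T/2})\le\frac1T$. It remains to bound the supremum.

**Step 2.** This step reduces the supremum to integers. If $|d|\le1$, then $-\frac{u^2}2+\frac{(u+d)^2}4=-\frac{(u-d)^2}4+\frac{d^2}2\le\frac12$, so $p_1(y'-y)\le\sqrt2e^{1/2}p_2(l'-y)\le3p_2(l'-y)$ for $|y'-l'|\le1$. Hence the supremum is at most $3\max(p_2*f)(l')$ over integers $|l'|\le3T+1$, at most $7T+3$ of them.

**Step 3.** This step bounds $(p_2*f)(l')$. The part $|y-l'|>\sigma^{2/3}$ has mean at most $2e^{-\sigma^{4/3}/4}$, so all these parts are at most $e^{-\sigma}$ outside probability $CTe^{\sigma-\sigma^{4/3}/4}\le\frac1{2T}$. Call the other part $\mathsf n$, and let $\mu\propto p_2(l'-\cdot)f$ on $|y-l'|\le\sigma^{2/3}$. As $p_2\le1$, $U(2\sigma,l')\ge\mathsf n\int Z(\sigma-1,y;2\sigma,l')\mu(dy)$, and Lemma 6 (gap $\sigma+1$) with (5.2) at time $2\sigma$ gives, for $\lambda\ge0$,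
$$P\big(\mathsf n\ge e^{-\sigma/24+\lambda\sigma^{1/3}}\big)\le2P\big(e^{2\sigma/24}U(2\sigma,l')\ge e^{(\lambda-C)\sigma^{1/3}}\big)\le Ce^{-\lambda/3},$$
since $\frac12\,2^{-1/3}>\frac13$. Take $\lambda=9\log T$ and sum over $l'$: probability at most $CT^{-2}\le\frac1T$. Off these events the supremum is at most $3(e^{-\sigma}+e^{-\sigma/24+9\sigma^{1/3}\log T})\le e^{-\sigma/24+10\sigma^{1/3}\log T}$. $\square$

## 12. Independent rows

Let $\alpha>0$, $\varepsilon\in(0,\frac1{10})$ small, $\delta=\delta(\varepsilon)$ from Lemma 13, and put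
$$s=\frac{\alpha n^{1/3}}{1-2\varepsilon},\qquad\zeta=e^{\varepsilon n},\qquad\varepsilon_1=16\varepsilon(1+\mathfrak u).$$
The rows are the integers $b=\lceil\frac12e^n\rceil+4n^2i\le e^n-1$, $i\ge0$. For a row put $\sigma=\lceil e^{b-n^2}\rceil$ and $T=\lfloor e^{b+1}\rfloor-\sigma$. The slabs $[\sigma,\sigma+T]\subset[e^{b-n^2},e^{b+1}]$ are disjoint for different rows. Let $A^{(b)}(X)$ be the event $A(X)$ of Lemma 13 for the restarted flat solution $U_\sigma(\sigma+\cdot,\cdot)$. Events of different rows are independent.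

**Sizes.** For $n$ large, $2e^b\le T\le e^{b+1}-1$, $T\ge e^{e^n/2}$, $\sigma\ge e^{e^n/2-n^2}$ and $\sigma/T\le e^{-n^2}$, while $s\le Cn^{1/3}$ (with $C$ here depending on $\alpha$) and $\log T\le e^n+1$. So for $n$ large, uniformly in the rows: $s\ge s_0$, $T\ge s^{15}$, $4\le\zeta\le T^{1/4}$, $\zeta^2/100\ge s+1$, $\log T\le\sigma^{1/10}$, and $\varpi+e^{-T}\le e^{-e^{\varepsilon n}}$.

**Lemma 15.** For $n$ large, uniformly in the rows:

(a) $p:=P(A^{(b)}(X))\ge e^{-n(\mathfrak u+\varepsilon_1)}$, and $p$ does not depend on $X$;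

(b) $P(A^{(b)}(X)\cap A^{(b)}(X'))\le5e^{-2n(\mathfrak u-\varepsilon_1)}$ if $|X-X'|\ge5\zeta T^{2/3}$;

(c) let deterministic sets $\mathcal X_b$ be given with at most $e^{2n}$ elements, each with $|X|\le e^{2n}T^{2/3}$. Outside an event whose probability is summable in $n$: whenever $X\in\mathcal X_b$ and $A^{(b)}(X)$ occurs, for each integer $r'\in[(1-\delta)T,(1-\frac\delta2)T]$ there is $y\in[X,X+1]$ such that, with $r=\sigma+r'$,
$$(\log r,\ yr^{-2/3})\in E_\alpha,\qquad(\log r,\ ye^{-2b/3})\in\tilde E_\alpha,\qquad\log r\in(b,b+1). \tag{12.1}$$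

*Proof.* (a) By Lemma 13 it suffices that $(\frac13+\varepsilon)s^3=n\mathfrak u\frac{1+3\varepsilon}{(1-2\varepsilon)^3}\le n\mathfrak u(1+16\varepsilon)$. The quotient is convex in $\varepsilon$, equals $1$ at $0$ and is less than $2.6$ at $\frac1{10}$, so it is at most $1+16\varepsilon$ between.

(b) With $\Lambda=e^{-T/24-sT^{1/3}}$ write $2\Lambda=e^{-T/24-s'T^{1/3}}$, $s'=s-T^{-1/3}\log2$. Then $(\frac13-\varepsilon)s'^3\ge n\mathfrak u(1-3\varepsilon)-1\ge n(\mathfrak u-\varepsilon_1)$ for $n$ large. Lemma 12 and Proposition A bound the probability by $(e^{-n(\mathfrak u-\varepsilon_1)}+e^{-e^{\varepsilon n}})^2+2e^{-T}\le5e^{-2n(\mathfrak u-\varepsilon_1)}$ for $n$ large.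

(c) For $n$ large $e^{2n}\le T$ and $e^{2n}T^{2/3}\le T$, so Lemma 14 applies to $\mathcal X_b$ in every row; it fails in some row with probability at most $\sum_b4/T_b$, where $T_b$ denotes the $T$ of row $b$; this is at most $4e^ne^{-e^n/2}$, summable in $n$. Assume it holds. Since $\sigma^{1/3}T^{-1/3}\le e^{-n^2/3}$, $10\sigma^{1/3}\log T+T^{1/4}\le2e^{-n^2/4}T^{1/3}$ for $n$ large. Also $r\le T$, since $\sigma\le\frac\delta2T$. If $A^{(b)}(X)$ occurs, then by (1.1) and Lemma 14
$$\int_X^{X+1}\mathcal Z(r,y)dy\le\bar b\Big(e^{-\frac r{24}-(1-\varepsilon)sT^{1/3}+2e^{-n^2/4}T^{1/3}}+e^{-\frac T2+T^{1/4}}\Big)\le e^{-\frac r{24}-(1-2\varepsilon)sT^{1/3}}$$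
for $n$ large. Some $y\in[X,X+1]$ has $\mathcal Z(r,y)$ at most this average, and $(1-2\varepsilon)s=\alpha n^{1/3}$. Now $e^b<(1-\delta)T\le r<e^{b+1}$, so $t:=\log r\in(b,b+1)$, $t\le e^n$, $\log t\le n$. Hence $\mathcal Z(r,y)\le e^{-r/24-\alpha n^{1/3}T^{1/3}}\le e^{-r/24-\alpha(r\log t)^{1/3}}$. This is (12.1), since $\lfloor t\rfloor=b$. $\square$

## 13. $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge3-\mathfrak u$: one low cell fills a stretch of a row

Let $1<\mathfrak u<2$. In row $b$ let $\mathcal X_b$ consist of points $X_j=\xi_jT^{2/3}$ with $\xi_j\in[0.6e^n,0.6e^n(1+\frac\delta{100})]$ spaced by $5e^{\varepsilon n}$. Their number $L$ (the same for all rows) satisfies $e^{n(1-2\varepsilon)}\le L\le e^n$ for $n$ large. Assume that the exceptional event of Lemma 15(c) does not occur.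

**Step 1.** This step shows that one event $A^{(b)}(X_j)$ makes $E_\alpha$ meet every unit square $[b,b+1)\times[l,l+1)$ with
$$[l,l+1)\subset J_n:=[0.6e^n(1+0.45\delta),\,0.6e^n(1+0.6\delta)].$$
Let $X=X_j=\xi T^{2/3}$ and let $x_r=y_rr^{-2/3}$ be the points of (12.1), $y_r\in[X,X+1]$. Since $r\ge0.9T$ and $\xi\le0.61e^n$, $Xr^{-2/3}\le e^n$, so
$$|x_{r+1}-x_r|\le X\big(r^{-2/3}-(r+1)^{-2/3}\big)+r^{-2/3}\le\frac{e^n}r+r^{-2/3}<\frac12 .$$
For the smallest $r$, $x_r\ge\xi(T/r)^{2/3}$ with $r\le(1-\delta)T+1+\sigma$. As $(1-\delta)^{-2/3}\ge1+\frac23\delta$ and $\sigma/T\to0$ superexponentially in $n$, $x_r\ge0.6e^n(1+0.6\delta)$ for $n$ large. For the largest $r$, $r\ge(1-\frac\delta2)T-1$. The function $(1-u)^{-2/3}$ is convex and $0.95^{-2/3}<1.035$, so $(1-\frac\delta2)^{-2/3}\le1+0.35\delta$ for $\delta\le\frac1{10}$; and $(1+\frac\delta{100})(1+0.35\delta)\le1+0.4\delta$. So $x_r\le0.6e^n(1+0.45\delta)$ for $n$ large. Thus the $x_r$ start at or above the upper end of $J_n$ and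 finish at or below its lower end, in steps less than $\frac12$. Given $[l,l+1)\subset J_n$, the first $x_r$ below $l+1$ is above $l+\frac12$. As $\log r\in(b,b+1)$, the claim follows.

**Step 2.** This step bounds the probability that a row is good, meaning that some $A^{(b)}(X_j)$ occurs. By Lemma 15, $L\cdot5e^{-2n(\mathfrak u-\varepsilon_1)}/p\le5e^{n(1-\mathfrak u+3\varepsilon_1)}\to0$ for $\varepsilon$ small. By Bonferroni
$$P(b\text{ good})\ge Lp-\tfrac12L^2\cdot5e^{-2n(\mathfrak u-\varepsilon_1)}\ge\tfrac12Lp\ge e^{n(1-\mathfrak u-\varepsilon_2)},\qquad\varepsilon_2=2\varepsilon+2\varepsilon_1,$$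
for $n$ large.

**Step 3.** This step finds evenly spread good rows. Let $v=2-\mathfrak u-3\varepsilon_2\in(0,1)$ for $\varepsilon$ small. Split $[\lceil\frac12e^n\rceil,e^n-1]$ into $N_1=\lfloor e^{nv}\rfloor$ intervals of equal length $D\ge e^n/(4N_1)\ge\frac14e^{n(1-v)}$, each containing at least $D/(5n^2)$ rows. Rows are independent and $1-\mathfrak u-\varepsilon_2+1-v=2\varepsilon_2$, so some interval has no good row with probability at most
$$N_1\exp\Big(-e^{n(1-\mathfrak u-\varepsilon_2)}\frac D{5n^2}\Big)\le e^n\exp(-e^{\varepsilon_2n})$$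
for $n$ large, which is summable. By Borel–Cantelli, a.s. for all large $n$ each interval contains a good row and the conclusion of Lemma 15(c) holds.

**Step 4.** This step concludes. Pick a good row in each interval. By Step 1, Lemma 3 applies with $J=J_n$, $\kappa=0.09\delta$. So a.s. $\nu^n_{1+v}(E_\alpha)\ge\min(1,\kappa/72)$ for all large $n$, and $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge1+v=3-\mathfrak u-3\varepsilon_2$. Let $\varepsilon\to0$ along a sequence: $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge3-\mathfrak u$ a.s.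

**Step 5.** This step treats $0\le\mathfrak u\le1$ and ends the proof of Theorem 1. Since $\log t>0$, $E_\alpha\supset E_{\alpha'}$ for $\alpha'>\alpha$. With $\alpha'=(3\mathfrak u')^{1/3}$ and a sequence $\mathfrak u'\downarrow1$, $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge\sup(3-\mathfrak u')=2$ a.s. For $\mathfrak u\ge2$ Lemma 1 gives the lower bound $1$. With the upper bounds of Section 9, Theorem 1 is proved. The Corollary follows: for $0<\alpha\le3^{1/3}$ only this section and $\operatorname{Dim}_{\mathbb H}\le2$ were needed. $\square$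

## 14. $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\ge2-\mathfrak u$: the frozen scale

With the scale frozen, $x=ye^{-2b/3}$ does not move as $r$ varies, so one low cell gives one touched place. We spread these places over blocks and use Lemma 4.

Let $0<\mathfrak u<1$. Take $\varkappa>0$ small, then $\varepsilon$ so small that $\varkappa>2(\varepsilon_1+2\varepsilon)$, $\frac\varkappa2+3\varepsilon_1<\frac{\mathfrak u}2$ and $\mathfrak u+\varkappa<1$. Put $\beta=\frac{\mathfrak u+\varkappa}2$, $D=\lfloor e^{\beta n}\rfloor$, and take the blocks of Lemma 4.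

**Step 1.** This step places the trial points. The time range of a block in $\{t\le e^n-1\}$ contains $[b,b+1)$ for at least $D/(5n^2)$ rows $b$, for $n$ large. In each such row take points $X_j$ with $x_j=X_je^{-2b/3}$ in the block's space range at distance at least $1$ from its boundary and with spacing $10e^{\varepsilon n}$ in $x_j$. Since $T^{2/3}\le e^{2/3}e^{2b/3}<2e^{2b/3}$, this gives $|X_i-X_j|\ge5\zeta T^{2/3}$. We may take the same number $L_D$ of points in each case, with $e^{-2\varepsilon n}D\le L_D\le D$. Over all blocks there are at most $e^{2n}$ points per row, and $|X_j|\le e^ne^{2b/3}\le e^{2n}T^{2/3}$. So Lemma 15(c) applies. If some $A^{(b)}(X_j)$ occurs, (12.1) gives a point of $\tilde E_\alpha$ whose space coordinate is within $e^{-2b/3}\le1$ of $x_j$ and whose time coordinate is in $(b,b+1)$, hence in the block.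

**Step 2.** This step shows that all blocks are met. We have $L_D\cdot5e^{-2n(\mathfrak u-\varepsilon_1)}/p\le5e^{n(\frac{\mathfrak u+\varkappa}2-\mathfrak u+3\varepsilon_1)}\to0$, so by Bonferroni, as in Section 13, some $A^{(b)}(X_j)$ occurs in a given row of a given block with probability at least $\frac12L_Dp$. By independence of rows, this happens in no row of the block with probability at most
$$\exp\Big(-\frac{L_DpD}{10n^2}\Big)\le\exp\big(-e^{n(\varkappa-\varepsilon_1-2\varepsilon)/2}\big)$$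
for $n$ large, since $L_DpD\ge e^{-2\varepsilon n}D^2e^{-n(\mathfrak u+\varepsilon_1)}\ge\frac14e^{n(\varkappa-2\varepsilon-\varepsilon_1)}$. There are at most $e^{2n}$ blocks. By Borel–Cantelli, also for the exceptional event of Lemma 15(c), a.s. for all large $n$ all these blocks meet $\tilde E_\alpha$.

**Step 3.** This step concludes. By Lemma 4, $\nu^n_\rho(\tilde E_\alpha)\ge\frac1{160}$ for large $n$ with $\rho=2-2\beta=2-\mathfrak u-\varkappa$. So $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\ge2-\mathfrak u-\varkappa$ a.s.; let $\varkappa\to0$ along a sequence. The case $\alpha=0$ follows because $\tilde E_0\supset\tilde E_\alpha$ for all $\alpha>0$, which gives dimension at least $\sup(2-\mathfrak u)=2$. For $\mathfrak u\ge1$ Lemma 1 gives $1=\max(1,2-\mathfrak u)$. With Step 3 of Section 9 and $\operatorname{Dim}_{\mathbb H}\le2$, Theorem 2 is proved. $\square$
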